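# Emptiness for guarded one-register machines is undecidable

## 1. Dividing 6 by 2 when every step has a sign guard

Take a machine with a finite control and a single integer register, which starts at $0$. It has two inputs, natural numbers called $a$ and $c$. It adds $c$ once. Then it repeats: if the register is zero, accept; if it is positive, subtract $a$; if it is negative, there is no instruction and the run blocks. On $a=2$, $c=6$ the register runs through
$$0,\ 6,\ 4,\ 2,\ 0,$$
and the machine accepts. On $a=2$, $c=7$ it runs through $0,7,5,3,1,-1$ and blocks. So the machine accepts exactly when $c=ka$ for some $k\in\mathbb N$ (when $a=0<c$ it runs forever).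

Now impose a rule. An addition may be executed only if its result is nonnegative, and a subtraction only if its result is nonpositive. The same machine on $a=2$, $c=6$ now goes to $6$ and gets stuck, because $6-2=4$ is positive and the subtraction is forbidden. Under the rule the machine accepts only when $c=0$ or $c=a$: for $c>0$ the first subtraction needs $c-a\le 0$, and a negative result blocks at the next test.

There is a way around the rule. Supply three inputs $b=10$, $b_a=12$, $b_c=16$, and let the *differences* $b_a-b=2$ and $b_c-b=6$ play the roles of $a$ and $c$. To add $6$, do $-b,+b_c$; the values are $0,-10,6$, and both guards hold. To subtract $2$ from $6$, do $-b_a,+b$; the values are $6,-6,4$, and both guards hold. Again, $4,-8,2$. To get from $2$ to $0$ we may use the other order, $+b,-b_a$, with values $2,12,0$, and both guards hold. We have divided $6$ by $2$ legally.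

The order matters. The order $-b_a,+b$ lands by an addition, so it can only produce results that are $\ge0$. The order $+b,-b_a$ lands by a subtraction, so it can only produce results that are $\le 0$. To choose the right order one needs the sign of the result before the result has been computed. A nondeterministic machine guesses, and a wrong guess blocks.

So a guarded machine that may guess can do at least some arithmetic. How much? Can we still decide, given such a machine, whether *some* input makes it accept?

## 2. Machines, guards, and the statements

Write $\mathbb N=\{0,1,2,\dots\}$ and $\mathbb N_{>0}=\{1,2,\dots\}$.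

**Definition (machines).** A *1-register machine* has a finite set of control states, some of them initial and some final, and a finite set $P$ of input variables. An *input* is a map $\gamma:P\to\mathbb N$. A configuration consists of a control state and an integer register value; runs start in an initial state with register $0$. An instruction goes from one state to another and is of one of three kinds: add $\gamma(a)$ for some $a\in P$; subtract $\gamma(a)$ for some $a\in P$; or test, which is enabled iff the register has the stated sign (negative, zero, or positive) and leaves the register unchanged. The machine accepts $\gamma$ iff some run leads from an initial state to a final state.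

**Definition (restricted, unrestricted).** In a *restricted* machine an addition is enabled only if its result is $\ge0$, and a subtraction only if its result is $\le0$. A run that could continue only by a disabled step blocks. In an *unrestricted* machine additions and subtractions are always enabled.

**Definition (deterministic).** A machine of either kind is *deterministic* if it has a single initial state and, for every control state and every register value, at most one instruction is enabled.

The division machine of Section 1 is deterministic in both readings. Throughout we assume that *final states have no outgoing instructions*. Deleting the instructions that leave final states preserves determinism and does not change the accepted inputs, because an accepting run can be cut at its first final state.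

The *emptiness problem* for a class of machines asks, given a machine $M$ of the class, whether there is an input accepted by $M$. The problem comes from "Parametric Real-Time Reasoning". It is a known result that emptiness is decidable for *deterministic* restricted machines. Here we treat the nondeterministic ones.

Recall that a set is *recursively enumerable* (r.e., or $\Sigma^0_1$) if an algorithm halts exactly on its elements, and that it is *$\Sigma^0_1$-complete* if moreover every r.e. set reduces to it by a computable map. The only external result we use is the DPRM theorem (Davis–Putnam–Robinson 1961, Matiyasevich 1970): every r.e. set of tuples of positive integers has the form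
$$\{\vec n:\ \exists \vec x\in\mathbb N_{>0}^r\ \ U(\vec n,\vec x)=0\}$$
with $U$ an integer polynomial.

**Theorem 1.** There is no algorithm which, given a restricted 1-register machine, decides whether it accepts some input. Nonemptiness is $\Sigma^0_1$-complete.

**Theorem 2.**
1. There is a constant $\kappa$ such that emptiness is undecidable already for restricted machines with at most $\kappa$ input variables, a single initial state, and at most one accepting run per input. For one input variable emptiness is decidable.
2. Emptiness is undecidable for deterministic unrestricted machines.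
3. A set $\mathcal W\subseteq\mathbb N_{>0}^k$ is recursively enumerable iff there are a restricted machine and designated variables $b,b_e,b_1,\dots,b_k$ such that $\vec n\in\mathcal W$ iff some accepted $\gamma$ satisfies $\gamma(b_e)>\gamma(b)$ and $\gamma(b_i)-\gamma(b)=n_i(\gamma(b_e)-\gamma(b))$ for all $i$.

## 3. One variable, and one fixed input

**One input variable.** Let $P=\{a\}$. Every register value is a multiple of $\gamma(a)$. If $\gamma(a)>0$, dividing all values by $\gamma(a)$ changes no sign, so no guard and no test changes, and $\gamma$ is accepted iff the input $a\mapsto1$ is. Hence only the two inputs $\gamma(a)=0$ and $\gamma(a)=1$ need to be examined.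

The same computation with several variables shows that *multiplying all inputs by a common positive integer never changes acceptance*, for either kind of machine. We call this homogeneity. A machine cannot recognize the number $1$.

**Proposition 3.** Given a restricted machine and an input $\gamma$, it is decidable whether the machine accepts $\gamma$.

*Proof.* The purpose is to replace the infinite set of register values by a finite one. Let $m=\max\gamma$ (and $m=0$ if $P=\emptyset$). If the register holds $x>m$, a subtraction would give $x-\gamma(a)>0$ and is blocked. Additions are enabled and keep the value above $m$; the only enabled tests are those for "positive". So all values $>m$ enable the same instructions and lead only to values $>m$, and they can be merged into one symbol. In the same way, if $x<-m$ then additions are blocked, subtractions are enabled and keep the value below $-m$, and only the tests for "negative" are enabled; these values can be merged too. Acceptance becomes reachability in a finite graph. $\square$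

Two consequences follow. Emptiness with one variable is decidable, as stated in Theorem 2(1). And nonemptiness of restricted machines is $\Sigma^0_1$: enumerate all $\gamma$ and test each. What remains is hardness.

## 4. Removing the guards by a common offset

This section turns the trick of Section 1 into a lemma, after which guards can be forgotten.

**Lemma 4.** From an unrestricted machine $M$ over $P$ one can construct a restricted machine $M'$ over $P'=\{b\}\cup\{b_a:a\in P\}$ such that:

* if $M'$ accepts $\gamma'$, then $\gamma(a):=\gamma'(b_a)-\gamma'(b)\ge0$ for all $a\in P$, and $M$ accepts $\gamma$;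
* if $M$ accepts $\gamma$, then $M'$ accepts $\gamma'(b)=B$, $\gamma'(b_a)=B+\gamma(a)$ for all large $B$.

If $M$ is deterministic, then $M'$ has a single initial state and at most one accepting run on each input.

*Proof.* **Construction.** We need an initialization that verifies $b_a\ge b$, and a simulation of each instruction. For each initial state of $M$, a separate fresh sequence of states performs, for every $a\in P$, the steps $-b,+b_a,-b_a,+b$ starting from register $0$. The values are $-b,\ b_a-b,\ -b,\ 0$, so all guards hold iff $b_a\ge b$. Control then passes to that initial state of $M$. Instructions of $M$ are simulated with fresh intermediate states for each instruction and each variant: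

* $x\mapsto x+a$: choose (i) $+b_a$, $-b$, then test "negative"; or (ii) $-b$, $+b_a$.
* $x\mapsto x-a$: choose (i) $+b$, $-b_a$; or (ii) $-b_a$, $+b$, then test "positive".
* Tests are copied.

The final states of $M'$ are those of $M$.

**Soundness.** This step proves the first item. An accepting run of $M'$ ends in a state of $M$, so it consists of a completed initialization followed by completed simulations. The initialization gives $\gamma(a)\ge0$. Each completed simulation of an addition or subtraction changes the register by exactly $\pm(b_a-b)=\pm\gamma(a)$. So the run projects to an accepting run of $M$ on $\gamma$.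

**Completeness.** This step proves the second item. Take an accepting run of $M$ on $\gamma$ and let $B$ be at least every $|x|$ occurring in it. The initialization succeeds since $b_a\ge b$. For each instruction we choose the variant by the sign of the result and verify the two guards.

* Adding $a$ with $x+\gamma(a)<0$: use (i). The guards $x+B+\gamma(a)\ge0$ and $x+\gamma(a)\le0$ hold, and so does the test.
* Adding $a$ with $x+\gamma(a)\ge0$: use (ii). The guards $x-B\le0$ and $x+\gamma(a)\ge0$ hold.
* Subtracting $a$ with $x-\gamma(a)\le0$: use (i). The guards $x+B\ge0$ and $x-\gamma(a)\le0$ hold.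
* Subtracting $a$ with $x-\gamma(a)>0$: use (ii). The guards $x-B-\gamma(a)\le0$ and $x-\gamma(a)\ge0$ hold, and so does the test.

**Uniqueness.** This step proves the last sentence. Let $M$ be deterministic; then $M'$ has a single initial state. On a given input an accepting run starts with the initialization, a fixed sequence, and continues with completed simulations until it ends in a final state. At a state of $M$ with register $x$, a completed simulation belongs to an instruction of $M$ enabled in this configuration, and there is at most one. For an addition, completing (i) forces $x+\gamma(a)<0$ and completing (ii) forces $x+\gamma(a)\ge0$. For a subtraction, completing (i) forces $x-\gamma(a)\le0$ and completing (ii) forces $x-\gamma(a)>0$. So the completed variant is unique as well. Hence two accepting runs on the same input agree until one of them ends. It ends in a final state, which has no outgoing instructions, so the other ends there too. $\square$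

The two extra tests in the variants are there only for uniqueness. They separate the cases in which the result is $0$.

From now on all machines are unrestricted, and all machines we build are deterministic.

## 5. Linear conditions and divisibility

A *linear form* is $L=\sum c_ia_i$ with constants $c_i\in\mathbb Z$ and variables $a_i\in P$. A fixed sequence of instructions adds or subtracts $L$. To compare the register with $L$, subtract $L$, branch on the sign, and add $L$ back in each branch.

**Definition (check).** A *check* of a condition on $\gamma$ is a deterministic program fragment, started with register $0$, that reaches its exit, with register $0$, iff $\gamma$ satisfies the condition. When the condition fails, it may block or run forever.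

Checks can be concatenated, which gives conjunctions. Here are the first two.

* **(C1)** $L\ge0$, $L>0$, $L=0$. Add $L$, test the sign, and subtract $L$ if the sign is right.
* **(C2)** $D\mid L$, where $D\ge1$ and $L\ge0$ have already been checked. Add $L$; while the register is positive, subtract $D$; exit iff the register becomes $0$.

## 6. Multiplication by one division, and the missing proportionality

By DPRM, undecidability follows if checks can express addition, the constant $1$, and multiplication. Addition is (C1). The constant $1$ will be supplied by a variable serving as unit. The problem is multiplication.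

The direct approach to $z=ny$ is to start with $z$ and subtract $n$ exactly $y$ times. But the number of rounds must be counted, the control is finite, and the one register is already in use.

A better approach packs the count and the remainder into the same register as two digits in a large base $N$. Each round subtracts $nN+1$ from $zN+y$: the high digit loses $n$, the low digit counts.

**Lemma 5.** Let $n,y,z,N$ be positive integers with $y<N$ and $z<N$. Then $nN+1$ divides $zN+y$ iff $z=ny$.

*Proof.* If $z=ny$, then $zN+y=y(nN+1)$. Conversely let $zN+y=k(nN+1)$ with $k\ge1$. Since $zN+y\le(N-1)N+(N-1)<N^2$ and $nN+1>N$, we have $k<N$. Now $(z-kn)N=k-y$, and $|k-y|<N$, so $k=y$ and $z=kn=ny$. $\square$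

For $n=2$, $y=3$, $N=9$ the divisor is $19$. With $z=6$ the dividend is $57=3\cdot19$; with $z=5$ it is $48$, and with $z=7$ it is $66$, and neither is a multiple of $19$.

So multiplication is *one* divisibility check (C2), provided we have variables holding the products $nN$ and $zN$. Here the approach stops, because verifying that a variable holds $nN$ is again a multiplication. Divisibility by both factors is not enough: for $n=2$, $N=9$ the number $36$ is divisible by $n$ and by $N$, just as $18$ is.

The failure tells us what is missing. For *one* large $N$, we must be able to check that a variable holds $wN$, for arbitrary $w$. We may choose $N$, and we may add as many companion variables as we like. We shall take for $N$ the first coordinate of a vector $A^mv_0$, where $A$ is a fixed $3\times3$ integer matrix. Suppose a check can recognize the set $\{A^mv_0:m\ge0\}$. Checks are homogeneous, so a variable $w$ can be used as the unit in place of $1$; the same check then recognizes $\{wA^mv_0:m\ge0\}$, with $w$ arbitrary. Homogeneity thus provides products of $w$ with large numbers. The work lies in recognizing the powers without a counter.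

## 7. A three-interval map run on the register

One register can run an iteration on an integer interval if each step is a translation chosen by comparing the register with linear forms. With two parameters $x_0\ge x_1\ge1$ the natural example is the rotation of $[0,x_0)$ that subtracts $x_1$ modulo $x_0$. The orbit of $0$ consists of the multiples of $\gcd(x_0,x_1)$, so it carries no information beyond the gcd. With three parameters the orbit carries more. All intervals below are integer intervals.

**Definition (the map $T_V$).** For integers $x_0\ge x_1\ge x_2\ge1$ and $V=(x_0,x_1,x_2)$ define $T_V:[0,x_0)\to[0,x_0)$ by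
$$T_V(y)=\begin{cases}y-x_1,& y\ge x_1,\\ y-x_2,& x_2\le y<x_1,\\ y+x_0-x_2,& y<x_2.\end{cases}$$
Let $O(V)=\{T_V^t(0):t\ge0\}$. For $c\ge1$ and $0\in S\subseteq[0,c)$ write $V\models(c,S)$ if $T_V^t(0)=0$ for some $t\ge1$ ("the orbit of $0$ returns to $0$") and $O(V)\cap[0,c)=S$.

So $(c,S)$ prescribes which points of a small window next to $0$ the orbit visits. Two examples by hand:
$$V=(9,3,1):\quad 0\to8\to5\to2\to1\to0,$$
$$V=(29,9,3):\quad 0\to26\to17\to8\to5\to2\to28\to19\to10\to1\to27\to18\to9\to0.$$
In both cases the orbit meets $[0,6)$ in $\{0,1,2,5\}$. Moreover, the second orbit visits $[0,9)$ in the points $0,8,5,2,1$, in this order: it contains the first orbit. Note also that $29=3\cdot9+3-1$. (The map is not injective in general: $T_{(9,3,1)}$ sends both $4$ and $2$ to $1$.)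

The third check is the orbit test.

* **(C3)** Let $u,x_0,x_1,x_2$ be linear forms for which $u\ge1$, $u\mid x_i$, $x_0\ge x_1\ge x_2\ge u$ have been checked or follow from what has been checked. To check $V/u\models(c,S)$, start from $y=0$ in the register and apply $T_V$ repeatedly, using comparisons with $x_1$ and $x_2$. After each application compare $y$ with $iu$ for $0\le i<c$. Block if $y=iu$ with $i\notin S$. Record in the finite control which $i\in S\setminus\{0\}$ have been seen. When $y=0$, exit if all of $S\setminus\{0\}$ has been seen, and otherwise block.

This is correct. Write $V=uV_1$. Then $T_{uV_1}(uy)=uT_{V_1}(y)$, so all register values are multiples of $u$, and those below $cu$ are exactly the values $iu$ with $0\le i<c$. Up to its first return to $0$ the orbit visits all its points. If it never returns, the exit is never reached, as required.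

## 8. First return as a Euclidean step

The two orbits above suggest that the orbit for a large $V$, watched only on $[0,x_1)$, is the orbit for a smaller vector. We now prove this and see when it fails.

**Definition (good vectors).** Let $V=(x_0,x_1,x_2)$ with $x_0\ge x_1\ge x_2\ge1$, and let $x_0=kx_1+\rho$ with $k\ge1$, $0\le\rho<x_1$. Call $V$ *good* if $\rho<x_2$. Then put $x_3=x_2-\rho$ and $V'=(x_1,x_2,x_3)$. Call $k$ the *digit* of $V$ and $V'$ its *successor*.

For a good $V$ we have $x_1\ge x_2\ge x_3\ge1$ and
$$x_0=kx_1+x_2-x_3. \tag{1}$$
For example, $(29,9,3)$ has $29=3\cdot9+2$ with $2<3$. It is good with digit $3$, and its successor is $(9,3,1)$. The vector $(9,3,1)$ itself has $\rho=0$; it is good with digit $3$ and successor $(3,1,1)$. The vector $(8,3,1)$ has $\rho=2\ge1$ and is not good.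

The *first-return map* of $T_V$ to $[0,x_1)$ sends $y\in[0,x_1)$ to the first element of $T_V(y),T_V^2(y),\dots$ that lies in $[0,x_1)$. It is defined everywhere, because above $x_1$ the map $T_V$ keeps subtracting $x_1$.

**Lemma 6.** Let $T'$ be the first-return map of $T_V$ to $[0,x_1)$.

(a) If $V$ is good, then $T'=T_{V'}$. Hence $O(V)\cap[0,x_1)=O(V')$, and the orbit of $0$ under $T_V$ returns to $0$ iff it does so under $T_{V'}$.

(b) If $V$ is not good, then $O(V)\cap[0,x_1)=\{ig:i\ge0,\ ig<\rho\}$ with $g=\gcd(\rho,x_2)$.

*Proof.* We first compute $T'$ in general. If $x_2\le y<x_1$, then $T_V(y)=y-x_2$ is already in $[0,x_1)$, so $T'(y)=y-x_2$. If $y<x_2$, then $T_V(y)=z$ with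
$$z=y+x_0-x_2=kx_1+(\rho-x_2+y),$$
and then $x_1$ is subtracted until the value lies in $[0,x_1)$. So $T'(y)=z\bmod x_1$.

(a) Here $\rho-x_2=-x_3$, so $z=kx_1-x_3+y$. If $y<x_3$, then $-x_1\le-x_3\le y-x_3<0$, so $T'(y)=y+x_1-x_3$. If $x_3\le y<x_2$, then $0\le y-x_3<x_1$, so $T'(y)=y-x_3$. Together with $T'(y)=y-x_2$ for $x_2\le y<x_1$, these are the three lines defining $T_{V'}$ for $V'=(x_1,x_2,x_3)$. The points of the $T_V$-orbit of $0$ that lie in $[0,x_1)$ are exactly the points of the $T'$-orbit of $0$, and a return to $0$ is a visit to $[0,x_1)$. This gives both consequences.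

(b) Here $\rho\ge x_2$, and for $y<x_2$ we have $0\le\rho-x_2+y<\rho<x_1$, so $T'(y)=y+\rho-x_2$. For $x_2\le y<\rho$ we have $T'(y)=y-x_2$. Thus $T'$ maps $[0,\rho)$ to itself by $y\mapsto y-x_2\bmod\rho$. This is a rotation, and the orbit of $0$ consists of the multiples of $g$ in $[0,\rho)$. $\square$

So a vector that is not good shows, near $0$, an arithmetic progression. A window pattern with a gap that no progression has will exclude this. Let
$$\mathcal S=(6,\{0,1,2,5\}),\qquad \mathcal S^+=(7,\{0,2,6\}),\qquad \mathcal S^-=(5,\{0,1,4\}).$$

**Lemma 7.** Let $(c,S)$ be one of these three. If $V\models(c,S)$ and $x_1\ge c$, then $V$ is good and $V'\models(c,S)$.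

*Proof.* Suppose $V$ is not good. Since $c\le x_1$, Lemma 6(b) gives $S=\{ig:ig<\rho\}\cap[0,c)$.

* For $\mathcal S$: $1\in S$ gives $g=1$, and $5\in S$ gives $\rho>5$, so $3\in S$, a contradiction.
* For $\mathcal S^+$: $2\in S$ gives $g\mid2$, and $6\in S$ gives $\rho>6$, so $4\in S$, a contradiction.
* For $\mathcal S^-$: $1\in S$ gives $g=1$, and $4\in S$ gives $\rho>4$, so $2\in S$, a contradiction.

So $V$ is good. By Lemma 6(a), $O(V')\cap[0,c)=O(V)\cap[0,c)=S$, and the orbit under $T_{V'}$ returns to $0$. $\square$

A window condition verified once at the top is therefore inherited by the successor, by its successor, and so on, as long as the middle coordinate is at least $c$. No counter is involved.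

## 9. Recognizing $A^mv_0$

Let
$$A=\begin{pmatrix}3&1&-1\\1&0&0\\0&1&0\end{pmatrix},\qquad v_0=\begin{pmatrix}9\\3\\1\end{pmatrix},\qquad A(w_0,w_1,w_2)=(3w_0+w_1-w_2,\ w_0,\ w_1).$$
We write column vectors as rows when convenient. Then $\det A=-1$, so $A^{-1}$ is an integer matrix. By (1), if $V$ is good with digit $3$, then $V=AV'$, that is, $V'=A^{-1}V$.

The pattern $\mathcal S$ forces goodness but not the digit. Both $(11,9,3)$ (digit $1$, since $11=9+2$) and $(47,9,3)$ (digit $5$, since $47=5\cdot9+2$) are good with successor $v_0=(9,3,1)$. By Lemma 6(a) both satisfy $\mathcal S$ because $v_0$ does. To force the digit $3$ we run orbit tests on two more vectors, obtained from $V$ by matrices that commute with $A$: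
$$Y^+=(A+I)V=(4x_0+x_1-x_2,\ x_0+x_1,\ x_1+x_2),$$
$$Y^-=(A-2I)V=(x_0+x_1-x_2,\ x_0-2x_1,\ x_1-2x_2).$$
If $V=A^mv_0$, then $Y^\pm$ lie on $A$-orbits as well, so all three vectors should go down by digit $3$ at the same time. For $(11,9,3)$ the vector $Y^-$ has middle coordinate $-7<0$. For $(47,9,3)$ we get $Y^+=(194,56,12)$ with $194=3\cdot56+26$ and $26\ge12$. This is not good, so $\mathcal S^+$ fails by Lemma 7.

**Definition ($\Theta$).** For integers $u\ge1$ and $V=(x_0,x_1,x_2)\in\mathbb Z^3$, $\Theta_u(V)$ holds iff $u\mid x_0,x_1,x_2$; $x_0\ge x_1\ge x_2\ge u$; $Y^-_0\ge Y^-_1\ge Y^-_2\ge u$; and $V/u\models\mathcal S$, $Y^+/u\models\mathcal S^+$, $Y^-/u\models\mathcal S^-$.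

The order conditions for $Y^+$ follow: $Y^+_0-Y^+_1=3x_0-x_2\ge0$, $Y^+_1-Y^+_2=x_0-x_2\ge0$, $Y^+_2\ge2u$. Also $u\mid Y^\pm_i$. So $\Theta_u(V)$ is checkable whenever $u$ and the $x_i$ are linear forms and $u\ge1$ is known: check the order conditions by (C1), then the divisibilities by (C2), then the three orbit conditions by (C3).

**Proposition 8.** $\Theta_u(V)$ holds iff $V=uA^mv_0$ for some $m\ge0$.

*Proof.* Since $Y^\pm$ depend linearly on $V$, $\Theta_u(V)$ holds iff $u\mid V$ and $\Theta_1(V/u)$ holds. So let $u=1$.

**Step 1: all $A^mv_0$ satisfy $\Theta_1$.** We show that window conditions go up along $A$. Let $W=(w_0,w_1,w_2)$ with $w_0\ge w_1\ge w_2\ge1$. Then $AW$ is ordered and positive, and its first coordinate is $3w_0+(w_1-w_2)$ with $0\le w_1-w_2<w_1\le w_0$. So $AW$ is good with digit $3$, $\rho=w_1-w_2$, and successor $(w_0,w_1,w_1-\rho)=W$. By Lemma 6(a), if $W\models(c,S)$ and $w_0\ge c$, then $AW\models(c,S)$, and the first coordinate of $AW$ is again $\ge c$. By induction $A^mW\models(c,S)$ for all $m\ge0$, and $A^mW$ is ordered and positive. Apply this to $W=v_0$, $W=(A+I)v_0$, and $W=(A-2I)v_0$; since $A$ commutes with $A+I$ and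 $A-2I$, the vectors $A^mW$ are then $V$, $Y^+$, $Y^-$ for $V=A^mv_0$. It remains to look at $m=0$.

* $v_0=(9,3,1)$: $0\to8\to5\to2\to1\to0$, so $v_0\models\mathcal S$; and $9\ge6$.
* $(A+I)v_0=(38,12,4)$: $38=3\cdot12+2$ and $2<4$, so it is good with successor $(12,4,2)$, for which $0\to10\to6\to2\to0$. Hence $O((38,12,4))\cap[0,12)=\{0,2,6,10\}$, so $(38,12,4)\models\mathcal S^+$; and $38\ge7$.
* $(A-2I)v_0=(11,3,1)$: $0\to10\to7\to4\to1\to0$, so $(11,3,1)\models\mathcal S^-$; and $11\ge5$.

**Step 2: size estimates.** For the converse, let $\Theta_1(V)$ hold; we argue by induction on $x_0$. This step extracts what the order conditions on $Y^-$ say. From $Y^-_2\ge1$ and $Y^-_1\ge Y^-_2$: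
$$x_1\ge2x_2+1\ge3,\qquad x_0\ge3x_1-2x_2\ge2x_1+1\ge7. \tag{2}$$

**Step 3: $Y^+$ is good with digit $3$, and**
$$2x_1+x_2\le x_0<3x_1+2x_2. \tag{3}$$
The purpose is to confine $x_0$. Since $Y^+_1=x_0+x_1\ge10\ge7$, $Y^+$ is good by Lemma 7. We have $Y^+_0=3Y^+_1+\delta$ with $\delta=x_0-2x_1-x_2<Y^+_1$. Suppose $\delta<0$. Then $Y^+_0=2Y^+_1+(2x_0-x_1-x_2)$, where $0\le2x_0-x_1-x_2=Y^+_1+\delta<Y^+_1$, so this is the division with remainder. Goodness gives $2x_0-x_1-x_2<Y^+_2=x_1+x_2$, i.e. $x_0<x_1+x_2$, contradicting (2). So $\delta\ge0$, the digit is $3$, and goodness gives $\delta<x_1+x_2$. This proves (3).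

**Step 4: going down when $x_1\ge6$.** We show that all three vectors have digit $3$, so that $\Theta_1$ passes to $V'=A^{-1}V$.

By Lemma 7, $V$ is good: $x_0=kx_1+\rho$ with $0\le\rho<x_2$. By (3) and $2x_2<x_1$ we get $x_0<4x_1$, so $k\le3$. If $k\le2$, then $x_0\le2x_1+\rho<2x_1+x_2$, contradicting (3). So $k=3$ and $V=AV'$.

Next, $Y^-_1=x_0-2x_1=x_1+\rho\ge6\ge5$, so $Y^-$ is good by Lemma 7. We have
$$Y^-_0=x_0+x_1-x_2=4x_1+\rho-x_2=3Y^-_1+\tau,\qquad \tau=x_1-2\rho-x_2<Y^-_1.$$
Suppose $\tau<0$. Then $Y^-_0=2Y^-_1+(2x_1-\rho-x_2)$ with $0\le2x_1-\rho-x_2=Y^-_1+\tau<Y^-_1$; the left inequality holds since $\rho<x_2$ and $2x_2<x_1$. Goodness gives $2x_1-\rho-x_2<Y^-_2=x_1-2x_2$, i.e. $x_1+x_2<\rho$, which is false. So $\tau\ge0$ and $Y^-$ has digit $3$.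

Thus $V'=A^{-1}V$ and $(Y^\pm)'=A^{-1}Y^\pm$, that is, $(Y^+)'=(A+I)V'$ and $(Y^-)'=(A-2I)V'$. By Lemma 7, $V'\models\mathcal S$, $(Y^+)'\models\mathcal S^+$, $(Y^-)'\models\mathcal S^-$. The order and positivity conditions hold for $V'$ and $(Y^-)'$ because these are successors of good vectors. So $\Theta_1(V')$ holds, and its first coordinate $x_1$ is less than $x_0$. By induction $V'=A^mv_0$ for some $m\ge0$, and $V=A^{m+1}v_0$.

**Step 5: the small vectors, $x_1\le5$.** Here we list everything that (2) and (3) allow and look at the orbits. By (2), $(x_1,x_2)\in\{(3,1),(4,1),(5,1),(5,2)\}$. By (2) and (3),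
$$\max(2x_1+x_2,\ 3x_1-2x_2)\le x_0\le3x_1+2x_2-1.$$
We need $O(V)\cap[0,6)=\{0,1,2,5\}$. The orbits of $0$, listed by $x_0$, are as follows.

* $(x_1,x_2)=(3,1)$, $7\le x_0\le10$. $7$: $0,6,3$ (3 occurs). $8$: $0,7,4$ (4 occurs). $9$: $0,8,5,2,1,0$ (as required). $10$: $0,9,6,3$ (3 occurs).
* $(x_1,x_2)=(4,1)$, $10\le x_0\le13$. $10$: $0,9,5,1,0$ (2 missing). $11$: $0,10,6,2,1,0$ (5 missing). $12$: $0,11,7,3$ (3 occurs). $13$: $0,12,8,4$ (4 occurs).
* $(x_1,x_2)=(5,1)$, $13\le x_0\le16$. $13$: $0,12,7,2,1,0$ (5 missing). $14$: $0,13,8,3$ (3 occurs). $15$: $0,14,9,4$ (4 occurs). $16$: $0,15,10,5,0$ (1 missing).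
* $(x_1,x_2)=(5,2)$, $12\le x_0\le18$. $12$: $0,10,5,0$ (1 missing). $13$: $0,11,6,1,12,7,2,0$ (5 missing). $14$: $0,12,7,2,0$ (1 missing). $15$: $0,13,8,3$ (3 occurs). $16$: $0,14,9,4$ (4 occurs). $17$: $0,15,10,5,0$ (1 missing). $18$: $0,16,11,6,1,17,12,7,2,0$ (5 missing).

So $V=(9,3,1)=v_0$. $\square$

Since the first coordinate of $AW$ is at least $3w_0$ for ordered positive $W$, the first coordinates of the vectors $A^mv_0$ are unbounded.

## 10. Multiplying $A^mv_0$ by an arbitrary integer

By Proposition 8, $\Theta_w(\widehat V)$ says $\widehat V=wA^{m'}v_0$ for *some* $m'$. We need $m'=m$ for a given $V=A^mv_0$. The tool is the spectrum of $A$.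

The characteristic polynomial of $A$ is $p(t)=t^3-3t^2-t+1$. It is a cubic whose only possible rational roots are $\pm1$, and $p(\pm1)=-2$; so it is irreducible over $\mathbb Q$. From
$$p(3.2)=-0.152,\quad p(3.25)=0.390625,\quad p(0)=1,\quad p(\tfrac12)=-\tfrac18,\quad p(-0.7)=-0.113,\quad p(-0.6)=0.304$$
its three roots $\alpha,\beta,\vartheta$ satisfy
$$\alpha\in(3.2,\,3.25),\qquad\beta\in(0,\tfrac12),\qquad\vartheta\in(-0.7,\,-0.6). \tag{4}$$
For $f\in\mathbb Q[t]$ we have:
$$f(A)v_0=0\ \Longrightarrow\ f(A)=0\ \text{ and }\ f(\lambda)=0\ \text{ for each root }\lambda\text{ of }p. \tag{5}$$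
Indeed, if $p\nmid f$, then $rf+qp=1$ for some $r,q\in\mathbb Q[t]$, and $r(A)f(A)=I$ because $p(A)=0$ by Cayley–Hamilton. So $f(A)$ is invertible and $f(A)v_0\ne0$. If $p\mid f$, both conclusions hold. This also shows that $\mathbb Q[A]$ is a field.

**Lemma 9.** For integers $w\ge1$ and $V,\widehat V\in\mathbb Z^3$ let $\mathrm{Scal}(w,V,\widehat V)$ be the condition
$$\Theta_1(V)\wedge\Theta_w(\widehat V)\wedge\Theta_{w+1}(V+\widehat V).$$
Then $\mathrm{Scal}(w,V,\widehat V)$ holds iff $V=A^mv_0$ for some $m\ge0$ and $\widehat V=wV$.

*Proof.* If $V=A^mv_0$ and $\widehat V=wV$, then $V+\widehat V=(w+1)V$, and the three conditions hold by Proposition 8.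

Conversely, Proposition 8 gives $V=A^mv_0$, $\widehat V=wA^{m'}v_0$, $V+\widehat V=(w+1)A^{m''}v_0$. Applying (5) to $f=t^m+wt^{m'}-(w+1)t^{m''}$ we get
$$\lambda^m+w\lambda^{m'}=(w+1)\lambda^{m''}\qquad\text{for }\lambda\in\{\alpha,\beta\}. \tag{6}$$
We show that the three exponents are equal. Suppose not. For $\lambda=\alpha>1$, (6) says that $\alpha^{m''}$ is a weighted mean of $\alpha^m$ and $\alpha^{m'}$ with positive weights. If $m=m'$, then $m''=m$, which is excluded. So $m\ne m'$ and $m''$ lies strictly between them.

* If $m<m''<m'$, the large root gives a contradiction: $w\alpha^{m'}\ge3.2\,w\,\alpha^{m''}>(w+1)\alpha^{m''}$, while (6) gives $w\alpha^{m'}<(w+1)\alpha^{m''}$.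
* If $m'<m''<m$, the small root does: by (6), $w\beta^{m'}<(w+1)\beta^{m''}<\tfrac12(w+1)\beta^{m'}$, so $2w<w+1$, that is, $w<1$, a contradiction.

So $m=m'=m''$ and $\widehat V=wV$. $\square$

## 11. Multiplication

Lemma 9 supplies exactly what was missing in Section 6: with $N=V_0$, the first coordinate of $\widehat V$ is $wN$, for any $w$ we like.

**Definition ($\mathrm{Mul}$).** For positive integers $n,y,z$ let $\mathrm{Mul}(n,y,z)$ assert that there are vectors $V,F,G$ with positive integer coordinates such that

* (M1) $V_0>y$ and $V_0>z$;
* (M2) $\mathrm{Scal}(n,V,F)$ and $\mathrm{Scal}(z,V,G)$;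
* (M3) $F_0+1$ divides $G_0+y$.

**Proposition 10.** For positive integers, $\mathrm{Mul}(n,y,z)$ holds iff $z=ny$.

*Proof.* Suppose $\mathrm{Mul}(n,y,z)$ holds and put $N=V_0$. By Lemma 9, $F_0=nN$ and $G_0=zN$. So $nN+1$ divides $zN+y$ with $y,z<N$, and Lemma 5 gives $z=ny$.

Conversely let $z=ny$. Choose $m$ such that the first coordinate of $V=A^mv_0$ exceeds $y$ and $z$, and put $F=nV$, $G=zV$. Then (M1) holds, (M2) holds by Lemma 9, and (M3) holds by Lemma 5. $\square$

For $2\cdot3=6$ one may take $V=v_0$, $F=(18,6,2)$, $G=(54,18,6)$, and (M3) reads $19\mid57$.

## 12. From polynomial equations to machines: proof of Theorem 1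

**Step 1: equations in normal form.** We reduce DPRM to three kinds of equations. Let $\Sigma$ denote a finite system of equations of the forms $x=1$, $x+y=z$, $xy=z$ over unknowns ranging over $\mathbb N_{>0}$. Any integer polynomial equation $U=0$ converts to such a system: write it as $U_1=U_2$ with nonnegative coefficients by moving negative terms to the other side, add $1$ to both sides so that both are positive, and introduce an unknown for each intermediate value in building $U_1+1$ and $U_2+1$ from variables and $1$ by additions and multiplications, with the same unknown for the two final values. For instance $x^2-2y=0$ becomes $o=1$, $xx=t$, $y+y=s$, $t+o=r$, $s+o=r$. The positive solutions of $U=0$ are exactly the restrictions to the original variables of the positive solutions of $\Sigma$. By DPRM, solvability of such systems in positive integers is undecidable, and indeed $\Sigma^0_1$-hard: for an r.e. set with polynomial $U(n,\vec x)$, map $n$ to the system for $U(n,\vec x)=0$ with the number $n$ inserted.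

**Step 2: the machine $M_\Sigma$.** We build a deterministic unrestricted machine that accepts some input iff $\Sigma$ is solvable. Its input variables are a unit $e$, the unknowns of $\Sigma$, and, for every equation $xy=z$, nine variables for the coordinates of $V,F,G$ in $\mathrm{Mul}(x,y,z)$, fresh for each equation. It checks in sequence:

* $e>0$; every variable is $>0$ and divisible by $e$;
* for every equation $x=1$: $x-e=0$;
* for every equation $x+y=z$: $x+y-z=0$;
* for every equation $xy=z$: $V_0-y>0$ and $V_0-z>0$; then $\Theta_e(V)$, $\Theta_x(F)$, $\Theta_{x+e}(V+F)$, $\Theta_z(G)$, $\Theta_{z+e}(V+G)$; then $F_0+e\mid G_0+y$.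

It then enters its unique final state, which has no outgoing instructions. All conditions are about linear forms: the coordinates of $V+F$, $V+G$, and of the vectors $Y^\pm$ are linear forms, and so are $x+e$, $z+e$, $F_0+e$, $G_0+y$. Every subscript of $\Theta$ and every divisor is positive, because all variables have been checked to be positive. So these are checks by Sections 5, 7, and 9, and $M_\Sigma$ is deterministic.

**Step 3: normalizing the unit.** We show that we may assume $\gamma(e)=1$. All conditions in the list are homogeneous: linear conditions, divisibility between linear forms, and conditions $V/u\models(c,S)$ are unchanged when all variables are multiplied by a common positive integer. If $\gamma$ passes, then $\gamma(e)$ divides every $\gamma(a)$, so $\gamma/\gamma(e)$ is an input; it also passes, and its unit is $1$. With $\gamma(e)=1$, the checks say precisely that all variables are positive, that the equations $x=1$ and $x+y=z$ of $\Sigma$ hold, and that for each equation $xy=z$ the variables $V,F,G$ witness $\mathrm{Mul}(x,y,z)$. By Proposition 10, $M_\Sigma$ accepts some input iff $\Sigma$ has a solution in positive integers. More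 precisely:
$$\text{the tuples }\bigl(\gamma(x)/\gamma(e)\bigr)_{x\text{ an unknown of }\Sigma},\ \gamma\text{ accepted by }M_\Sigma,\text{ are exactly the positive solutions of }\Sigma. \tag{7}$$

**Step 4: conclusion.** Let $M'_\Sigma$ be the restricted machine that Lemma 4 constructs from $M_\Sigma$. By the two items of that lemma, $M'_\Sigma$ accepts some input iff $M_\Sigma$ does, hence iff $\Sigma$ is solvable. The construction is effective. So emptiness for restricted 1-register machines is undecidable and nonemptiness is $\Sigma^0_1$-hard. By Section 3, nonemptiness is $\Sigma^0_1$. This proves Theorem 1. $\square$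

## 13. Few variables, determinism without guards, and all r.e. sets: proof of Theorem 2

**Part (2).** The machine $M_\Sigma$ is deterministic and unrestricted, and it accepts some input iff $\Sigma$ is solvable. So emptiness is undecidable for deterministic unrestricted machines.

**Part (1).** The purpose is to let only the control depend on the instance. By DPRM fix a polynomial $U(n,\vec x)$ such that $E=\{n\ge1:\exists\vec x\in\mathbb N_{>0}^r\ U(n,\vec x)=0\}$ is not recursive. Convert $U=0$ once and for all into a system $\Sigma$ with an unknown $x_*$ for $n$. For given $n$ let $M_n$ be $M_\Sigma$ with the additional check $x_*-n\,e=0$ before the final state is entered. By (7), $M_n$ accepts some input iff $\Sigma$ has a solution with $x_*=n$, that is, iff $n\in E$. The coefficient $n$ sits in the control, so the number of input variables does not depend on $n$. The machine $M_n$ is deterministic and its final state has no outgoing instructions. By Lemma 4, $M_n'$ has a single initial state, a constant number $\kappa$ of input variables, and at most one accepting run per input, and it accepts some input iff $n\in E$. So emptiness of the machines $M_n'$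 is undecidable. Decidability for one input variable was shown in Section 3.

**Part (3).** Let $\mathcal W=\{\vec n:\exists\vec x\in\mathbb N_{>0}^r\ U(\vec n,\vec x)=0\}$ be r.e. Apply the construction of Section 12 to the system $\Sigma$ for $U(\vec n,\vec x)=0$, with unknowns $x_1,\dots,x_k$ for $\vec n$, and then Lemma 4. Take the variables $b$, $b_e$, and $b_i:=b_{x_i}$ of $M'_\Sigma$. If $M'_\Sigma$ accepts $\gamma'$, then $M_\Sigma$ accepts the input $\gamma$ of differences. So $\gamma'(b_e)-\gamma'(b)=\gamma(e)>0$, and by (7) the ratios $(\gamma'(b_i)-\gamma'(b))/(\gamma'(b_e)-\gamma'(b))=\gamma(x_i)/\gamma(e)$ form an element of $\mathcal W$. Conversely, given $\vec n\in\mathcal W$, by (7) some $\gamma$ accepted by $M_\Sigma$ has $\gamma(x_i)=n_i\gamma(e)$ for all $i$; the second item of Lemma 4 turns it into an accepted $\gamma'$ with the same differences. So the machine and the variables are as required.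

For the other direction, let a restricted machine and designated variables describe $\mathcal W$. By Proposition 3, acceptance of a fixed input is decidable. Given $\vec n$, enumerate all $\gamma$ and halt when one is accepted and satisfies the stated conditions. So $\mathcal W$ is r.e. This proves Theorem 2. $\square$

**Remark (the guesses in Lemma 4).** No computable translation takes every deterministic unrestricted machine to a deterministic restricted machine while preserving emptiness. Composed with the decision procedure for deterministic restricted machines, it would contradict Theorem 2(2).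

## 14. A second definition of multiplication, by congruences in $\mathbb Z[A]$

Nothing above depends on this section. It shows that, once $\mathrm{Scal}$ is available, multiplication can also be defined without the division (M3), from order conditions and linear equations, by working modulo $\varepsilon-1$ in the ring $R=\mathbb Z[A]$, where $\varepsilon=A^m$. Since $p$ is monic, $R=\{q_0+q_1A+q_2A^2:q_i\in\mathbb Z\}$. The underlying fact is that $X=1+\varepsilon+\dots+\varepsilon^{n-1}$ satisfies both $(\varepsilon-1)X=\varepsilon^n-1$ and $X\equiv n$ modulo $\varepsilon-1$.

The first step is a size estimate, needed to know that $\alpha^m$ is large when $V_0$ is.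

**Lemma 11.** If $V=A^mv_0$, then $V_0<20\alpha^m$.

*Proof.* The row vector $\ell=(1,\ \alpha-3,\ -1/\alpha)$ satisfies $\ell A=(\alpha,\ 1-1/\alpha,\ -1)=\alpha\ell$, since $p(\alpha)=0$ gives $1-1/\alpha=\alpha^2-3\alpha$. So $\ell V=\alpha^m\,\ell v_0$, and $\ell v_0<9+3\cdot0.25<10$ by (4). Also $\ell V\ge V_0-V_2\ge V_0/2$: the first inequality uses $\alpha>3$, the second $V_0\ge2V_1\ge2V_2$, which follows from (2), as $\Theta_1(V)$ holds by Proposition 8. Hence $V_0\le2\ell V<20\alpha^m$. $\square$

**Definition ($\mathrm{Mul}^*$).** For positive integers $n,y,z$ let $\mathrm{Mul}^*(n,y,z)$ assert the existence of positive integers (including all vector coordinates) as follows.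

1. A vector $H$ with $\Theta_1(H)$. Put $s_1=s=H_0$; require $n,y,z<s$. Vectors $H_i$ with $\mathrm{Scal}(s_i,H,H_i)$, and $s_{i+1}=(H_i)_0$, for $i=1,\dots,5$.
2. Vectors $V,W$ with $\Theta_1(V)$, $\Theta_1(W)$, $V_0\ge200\,s_6$, and $W^*$ with $\mathrm{Scal}(y,W,W^*)$.
3. For each symbol $Z\in\{X,Q,X',Q'\}$: positive integers $z_i^\pm$ (depending on $Z$) and vectors $U^\pm_{Z,i}$ with $\mathrm{Scal}(z_i^\pm,V,U^\pm_{Z,i})$, $i=0,1,2$. Write $[Z]=\sum_i(z_i^+-z_i^-)A^iv_0$ and $[\varepsilon Z]=\sum_iA^i(U^+_{Z,i}-U^-_{Z,i})$.
4. The linear equations
$$\text{(a) }[\varepsilon X]-[X]=W-v_0,\qquad\text{(b) }[X]-nv_0=[\varepsilon Q]-[Q],$$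
$$\text{(c) }[\varepsilon X']-[X']=W^*-yv_0,\qquad\text{(d) }[X']-zv_0=[\varepsilon Q']-[Q'].$$

By Lemma 9, $s_{i+1}=s_i\cdot s$, so $s_6=s^6$. All conditions become homogeneous checks after the replacements of Section 12: $\Theta_1$ by $\Theta_e$, $w+1$ by $w+e$, and $v_0$ by $e\,v_0$ on the right of (a).

**Proposition 12.** For positive integers, $\mathrm{Mul}^*(n,y,z)$ holds iff $z=ny$.

*Proof.* **Step 1: passing to the field.** Assume $\mathrm{Mul}^*(n,y,z)$; we translate the vector equations into equations in $\mathbb Q[A]$. Let $V=A^mv_0$, $W=A^jv_0$, $\varepsilon=A^m$, $\eta=A^j$. Then $m\ge1$, since $V_0\ge200>9$. For each symbol $Z$ put $Z=\sum_i(z_i^+-z_i^-)A^i\in R$. By Lemma 9, $U^\pm_{Z,i}=z_i^\pm\varepsilon v_0$ and $W^*=y\eta v_0$, so $[Z]=Zv_0$ and $[\varepsilon Z]=\varepsilon Zv_0$. By (5), equations between elements of $\mathbb Q[A]$ applied to $v_0$ are equations between the elements: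
$$(\varepsilon-1)X=\eta-1,\quad X-n=(\varepsilon-1)Q,\quad(\varepsilon-1)X'=y(\eta-1),\quad X'-z=(\varepsilon-1)Q'.$$
Since $\beta^m\ne1$, we have $\varepsilon-1\ne0$, so $X'=yX$. Subtracting $y$ times the second equation from the fourth gives
$$(\varepsilon-1)D=c,\qquad D=Q'-yQ\in R,\qquad c=yn-z\in\mathbb Z.$$

**Step 2: a nonzero $c$ is too small.** Suppose $c\ne0$. Then $D\ne0$ is an invertible integer matrix, so $|\det D|\ge1$. Write $D=f(A)$ with $f\in\mathbb Z[t]$. Then $\det D=f(\alpha)f(\beta)f(\vartheta)$, and by (5), $(\lambda^m-1)f(\lambda)=c$ for each root $\lambda$ of $p$. By (4), $|\beta^m-1|>\frac12$. Also $|\vartheta^m-1|>\frac12$: for even $m\ge2$ it is at least $1-0.49$, and for odd $m$ it exceeds $1$. So $1\le|\det D|<4|c|^3/(\alpha^m-1)$, i.e. $\alpha^m<1+4|c|^3$. Since $0<n,y,z<s$, we have $|c|<s^2$, so $\alpha^m<5s^6$. But Lemma 11 gives $\alpha^m>V_0/20\ge10s^6$, a contradiction. So $c=0$ and $z=ny$.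

**Step 3: witnesses when $z=ny$.** The first coordinates of $A^mv_0$ are unbounded, so choose $H=A^lv_0$ with $H_0>n,y,z$, put $H_i=H_0^iH$, and choose $m\ge1$ such that $V=A^mv_0$ has $V_0\ge200H_0^6$. Let $\varepsilon=A^m$, $\eta=\varepsilon^n$, $W=\eta v_0$, $W^*=yW$, $X=\sum_{i<n}\varepsilon^i\in R$. Then $(\varepsilon-1)X=\eta-1$, and $X-n=\sum_{i<n}(\varepsilon^i-1)=(\varepsilon-1)Q$ with $Q=\sum_{i<n}\sum_{h<i}\varepsilon^h\in R$. Let $X'=yX$ and $Q'=yQ$; then $(\varepsilon-1)X'=y(\eta-1)$ and $X'-z=y(X-n)=(\varepsilon-1)Q'$. Write the three integer coefficients of each of $X,Q,X',Q'$ as differences $z_i^+-z_i^-$ of positive integers and put $U^\pm_{Z,i}=z_i^\pm V$. The conditions in items 1–3 hold by Proposition 8 and Lemma 9, and applying the four equations to $v_0$ gives (a)–(d). $\square$
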